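
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A logarithmic bound for the chromatic number of\\ the flip graph of perfect matchings of $K_{2n}$}


\begin{abstract}
Let $\mathcal M(K_{2n})$ be the graph whose vertices are the perfect matchings of the complete graph $K_{2n}$, two of them being adjacent when their symmetric difference is a $4$-cycle. It was conjectured that $\chi(\mathcal M(K_{2n}))=n+1$ for every $n\ge 2$. We prove that $\chi(\mathcal M(K_{2n}))\le 4\lceil\log_2(4n/5)\rceil$ for all $n\ge 2$, so the conjecture fails for every $n\ge 16$; for example, $\chi(\mathcal M(K_{32}))\le 16<17$. The coloring combines the parity of the number of crossings of a matching with the sum of suitable edge labels in a cyclic group. We show that the palette of any proper coloring of this shape, with labels in a finite abelian group, has at least $2\log_2(2n-1)$ elements, and that the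 conjectured value is correct for $n=2,3$.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

For a graph $G$, the \emph{flip graph} $\mathcal M(G)$ has the perfect matchings of $G$ as its vertices. Two perfect matchings $M,M'$ are adjacent if and only if $M\triangle M'$ is a cycle of length $4$, that is, if $M'$ arises from $M$ by a \emph{flip}: two edges $ab,cd\in M$ are replaced by two edges $ac,bd$ or $ad,bc$ of $G$. A proper coloring of $\mathcal M(G)$ is thus a function of perfect matchings whose value changes at every flip. We ask how many values such a function needs when $G=K_{2n}$; throughout, $n\ge2$ is an integer.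

In $\mathcal M(K_{2n})$ every matching has $n(n-1)$ neighbors, since one chooses two of its edges and then one of two ways to re-pair their ends. The graph $\mathcal M(K_4)$ is a triangle, so its chromatic number is $3$. For $n=3$ the chromatic number is $4$ (Theorem~\ref{thm:small}). A linear upper bound, $\chi(\mathcal M(K_{2n}))\le 4n-4$ for all $n\ge2$, is known; a short proof is given at the start of Section~\ref{sec:labels}. The following conjecture is from \cite{flip}.

\begin{conjecture}
For every integer $n\ge2$, $\chi(\mathcal M(K_{2n}))=n+1$.
\end{conjecture}

We show that this is false and that the true growth is at most logarithmic.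

\begin{theorem}\label{thm:log}
If $m\ge1$ and $4\le 2n\le 5\cdot 2^{m-1}$, then $\chi(\mathcal M(K_{2n}))\le 4m$. Equivalently, for all $n\ge2$,
\[
\chi(\mathcal M(K_{2n}))\le 4\lceil\log_2(4n/5)\rceil .
\]
\end{theorem}

\begin{corollary}\label{cor:disproof}
$\chi(\mathcal M(K_{2n}))<n+1$ for every $n\ge16$. In particular the Conjecture is false.
\end{corollary}

\begin{theorem}\label{thm:small}
$\chi(\mathcal M(K_4))=3$, $\chi(\mathcal M(K_6))=4$, and $\chi(\mathcal M(K_{2n}))\ge4$ for all $n\ge3$. So the conjectured formula is correct for $n=2,3$.
\end{theorem}

To describe our colorings, order the vertex set $P$ of $K_{2n}$ linearly. Two edges $xy,uv$ with disjoint ends \emph{cross} if $x<u<y<v$ after suitable naming, and $\mathrm{cr}(M)$ is the number of crossing pairs of edges of $M$. We write $\binom P2$ for the set of unordered pairs of elements of $P$. Given a finite abelian group $A$, written additively, and a labeling $f:\binom P2\to A$, put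
\begin{equation}\label{eq:coloring}
c_f(M)=\Bigl(\mathrm{cr}(M)\bmod 2,\ \sum_{e\in M}f(e)\Bigr)\in\mathbb Z_2\times A .
\end{equation}
Theorem~\ref{thm:log} is proved by choosing $A=\mathbb Z_{2m}$ and a suitable $f$. For colorings of this form the logarithm cannot be avoided.

\begin{theorem}\label{thm:limit}
If $c_f$ is a proper coloring of $\mathcal M(K_{2n})$ for some linear order of the vertices, some finite abelian group $A$ and some $f:\binom P2\to A$, then $|A|\ge\log_2(2n-1)$. Consequently the least palette size $2|A|$ attainable by proper colorings of the form \eqref{eq:coloring} lies between $2\log_2(2n-1)$ and $4\lceil\log_2(4n/5)\rceil$, and so is of exact order $\log n$.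
\end{theorem}

We do not determine $\chi(\mathcal M(K_{2n}))$ for $4\le n\le15$, nor whether it stays bounded as $n\to\infty$.

Section~\ref{sec:labels} turns the coloring problem into a problem about labeling pairs of points on a line. Section~\ref{sec:binary} solves the latter with a binary tree, which already gives a logarithmic bound. Sections~\ref{sec:four} and~\ref{sec:leftover} fit more points into the same group and prove Theorem~\ref{thm:log} and Corollary~\ref{cor:disproof}. Sections~\ref{sec:limit} and~\ref{sec:small} prove Theorems~\ref{thm:limit} and~\ref{thm:small}.

\section{From matchings to labels of pairs}\label{sec:labels}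

\subsection*{Sums alone: a linear bound}

The sum of edge labels is a convenient function on matchings because a flip changes it by an amount that depends only on the edges removed and added. Here is the simplest use of this. Let $q\ge 2n$ be a prime power, take the vertices to be distinct elements of the field $\mathbb F_q$ with $q$ elements, and color $M$ by $\sum_{xy\in M}xy\in\mathbb F_q$. Replacing $ab,cd$ by $ac,bd$ changes the sum by a nonzero amount, because
\[
(ab+cd)-(ac+bd)=(a-d)(b-c)\ne0 .
\]
The names $a,b,c,d$ are arbitrary here, so every flip changes the color, and $\chi(\mathcal M(K_{2n}))\le q$. If $q$ is the least power of $2$ with $q\ge2n$, then $q\le 4n-4$. This is clear if $q=2n$, since $n\ge2$; otherwise $2n$ exceeds the even number $q/2$, so $2n\ge q/2+2$. This proves the bound $4n-4$.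

Label sums by themselves need a group of linear size. Suppose $M\mapsto\sum_{e\in M}f(e)\in A$ is proper, and fix two vertices $a,d$. For any two other vertices $b\ne c$ we must have $f(ab)+f(cd)\ne f(ac)+f(bd)$, that is, $f(ab)-f(bd)\ne f(ac)-f(cd)$. So $b\mapsto f(ab)-f(bd)$ is injective on $2n-2$ vertices, and $|A|\ge 2n-2$. Something must be added to the sum.

\subsection*{Crossing parity separates two of three pairs}

Two adjacent matchings agree outside four vertices $a<b<c<d$, so they are two of the three matchings
\begin{equation}\label{eq:three}
M_1=Q\cup\{ab,cd\},\qquad M_2=Q\cup\{ac,bd\},\qquad M_3=Q\cup\{ad,bc\},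
\end{equation}
where $Q$ is a perfect matching of the remaining vertices. Of the three pairings of $a<b<c<d$, only the middle one has its two edges crossing. The next lemma says that, modulo $2$, the edges of $Q$ do not disturb this.

\begin{lemma}\label{lem:parity}
For the matchings in \eqref{eq:three}, $\mathrm{cr}(M_1)\equiv\mathrm{cr}(M_3)\not\equiv\mathrm{cr}(M_2)\pmod2$.
\end{lemma}

\begin{proof}
Crossings inside $Q$ are common to all three matchings. The two edges outside $Q$ cross each other $0,1,0$ times in $M_1,M_2,M_3$, respectively. Now let $e=xy\in Q$ with $x<y$. An edge $uv$ with ends in $\{a,b,c,d\}$ crosses $e$ if and only if exactly one of $u,v$ lies strictly between $x$ and $y$. So, for each of the three matchings, the number of its edges outside $Q$ that cross $e$ has the parity of the number of elements of $\{a,b,c,d\}$ strictly between $x$ and $y$. This is the same for $M_1,M_2,M_3$.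
\end{proof}

So one bit separates $M_2$ from $M_1$ and from $M_3$, and the labels only have to separate $M_1$ from $M_3$.

\begin{lemma}\label{lem:star}
Let $A$ be a finite abelian group and $f:\binom P2\to A$. The coloring $c_f$ of \eqref{eq:coloring} is proper if and only if
\begin{equation}\label{eq:star}
f(ab)+f(cd)\ne f(ad)+f(bc)\qquad\text{for all } a<b<c<d \text{ in } P.
\end{equation}
\end{lemma}

\begin{proof}
Assume \eqref{eq:star}. Two adjacent matchings are two of $M_1,M_2,M_3$ in \eqref{eq:three} for some $a<b<c<d$ and some $Q$. If one of them is $M_2$, the first coordinates of their colors differ by Lemma~\ref{lem:parity}. If they are $M_1$ and $M_3$, the second coordinates differ by \eqref{eq:star}.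

Conversely, let $c_f$ be proper and let $a<b<c<d$. Choose any perfect matching $Q$ of the other $2n-4$ vertices. Then $M_1$ and $M_3$ are adjacent and agree in the first coordinate, so their label sums differ. Canceling the contribution of $Q$ gives \eqref{eq:star}.
\end{proof}

\subsection*{Good labelings}

Condition \eqref{eq:star} is unaffected if we add to $f$ a function of the form $xy\mapsto h(x)+h(y)$, since both sides change by $h(a)+h(b)+h(c)+h(d)$. We use this freedom to make all labels at the largest vertex zero, and then delete that vertex. The instances of \eqref{eq:star} that involve it, those in which it plays the role of $d$, become conditions on the three points $a<b<c$.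

\begin{definition}
Let $X$ be a finite linearly ordered set and $A$ an abelian group. A labeling $f:\binom X2\to A$ is \emph{good} if
\begin{itemize}
\item[(G1)] $f(ab)\ne f(bc)$ for all $a<b<c$ in $X$;
\item[(G2)] $f(ab)+f(cd)\ne f(ad)+f(bc)$ for all $a<b<c<d$ in $X$.
\end{itemize}
\end{definition}

Restrictions of good labelings to subsets are good. A one-point set carries the empty labeling, which is good and has no values.

\begin{proposition}\label{prop:reduction}
Let $A$ be a finite abelian group. There is a proper coloring of $\mathcal M(K_{2n})$ of the form $c_f$ with values in $\mathbb Z_2\times A$ if and only if there is a good labeling of a set of $2n-1$ points with values in $A$. In particular, if some set of at least $2n-1$ points has such a labeling, then $\chi(\mathcal M(K_{2n}))\le2|A|$.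
\end{proposition}

\begin{proof}
Let $f$ be good on a set $X$ of $2n-1$ points. Add a largest point $\infty$ and set $f(x\infty)=0$ for all $x\in X$. Then \eqref{eq:star} holds on $X\cup\{\infty\}$: for $d\ne\infty$ it is (G2), and for $d=\infty$ it reads $f(ab)\ne f(bc)$, which is (G1). By Lemma~\ref{lem:star}, $c_f$ is proper. A larger set can be restricted to $2n-1$ points, so the last assertion follows.

Conversely, let $c_f$ be proper, so that \eqref{eq:star} holds. Let $\infty$ be the largest vertex, and for other vertices put $f'(ab)=f(ab)-f(a\infty)-f(b\infty)$. For $a<b<c<d<\infty$, the difference of the two sides of \eqref{eq:star} is the same for $f'$ as for $f$, so (G2) holds for $f'$. For $a<b<c<\infty$,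
\[
f'(ab)-f'(bc)=\bigl(f(ab)+f(c\infty)\bigr)-\bigl(f(a\infty)+f(bc)\bigr)\ne0
\]
by \eqref{eq:star} with $d=\infty$, which is (G1).
\end{proof}

The remaining task is to find good labelings of many points in a small group.

\section{Gluing and the binary tree}\label{sec:binary}

\begin{example}[Four points]\label{ex:four}
Split $1<2<3<4$ into the blocks $\{1,2\}$ and $\{3,4\}$. Give the pairs $12,34$ inside the blocks the label $1$ and the four pairs between the blocks the label $0$. For each of the triples $123,124,134,234$, one of the labels $f(ab),f(bc)$ belongs to a pair inside a block and the other to a pair between the blocks, so (G1) holds. Condition (G2) reads $1+1\ne0+0$. It holds in $\mathbb Z_3$ but fails in $\mathbb Z_2$.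
\end{example}

The general principle is that two blocks can be joined by a constant label $g$, provided $g$ and $2g$ avoid certain sets. For subsets $V,W$ of an abelian group we write $V+W=\{v+w:v\in V,\ w\in W\}$.

\begin{lemma}[Gluing]\label{lem:glue}
Let $A$ be an abelian group, and let $f_L,f_R$ be good labelings of disjoint nonempty sets $L,R$ with values in $V_L,V_R\subseteq A$; for a one-point block the empty set is allowed here. Let $g\in A$ satisfy
\[
g\notin V_L\cup V_R\qquad\text{and}\qquad 2g\notin V_L+V_R .
\]
Put $L$ before $R$, keep $f_L,f_R$ inside the blocks, and give every pair between $L$ and $R$ the label $g$. The resulting labeling $f$ of $L\cup R$ is good, with values in $V_L\cup V_R\cup\{g\}$.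
\end{lemma}

\begin{proof}
Inside a block both conditions are given.

(G1) If $a,b\in L$ and $c\in R$, then $f(ab)\in V_L$ and $f(bc)=g\notin V_L$. If $a\in L$ and $b,c\in R$, then $f(ab)=g\notin V_R$ and $f(bc)\in V_R$.

(G2) If $a,b,c\in L$ and $d\in R$, the claim is $f(ab)+g\ne g+f(bc)$, which is (G1) in $L$. If $a\in L$ and $b,c,d\in R$, the claim is $g+f(cd)\ne g+f(bc)$, which is (G1) in $R$. If $a,b\in L$ and $c,d\in R$, the left side lies in $V_L+V_R$ and the right side is $2g$.
\end{proof}

In a cyclic group $\mathbb Z_q$ we write $[x,y]$ for the set of residues of the integers $x,x+1,\dots,y$; it is empty if $y<x$. Gluing two copies of the same block repeatedly, with a new label each time, doubles the number of points at the cost of one label.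

\begin{lemma}[Binary labeling]\label{lem:binary}
Let $r\ge0$, let $q\ge1$ satisfy $2(r-1)<q$, and let $u\in\mathbb Z$. There is a good labeling of $2^r$ points with values in $[u,u+r-1]\subseteq\mathbb Z_q$.
\end{lemma}

\begin{proof}
We use induction on $r$. For $r=0$ take one point. For $r\ge1$ the induction hypothesis gives a good labeling of $2^{r-1}$ points with values in $[u+1,u+r-1]$. Glue two copies of it with $g=u$. Since $r-1\le2(r-1)<q$, the residue of $u$ is not in $[u+1,u+r-1]$. A sum of two elements of $[u+1,u+r-1]$, minus $2u$, is represented by an integer between $2$ and $2r-2$. This integer is strictly between $0$ and $q$, so the sum is different from $2u$ in $\mathbb Z_q$. Lemma~\ref{lem:glue} applies.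
\end{proof}

Unwinding the induction, the points are the words in $\{0,1\}^r$ in lexicographic order, and two words that first differ in position $i$ get the label $u+i-1$; different positions give different labels. In this form (G1) is immediate. If $f(ab)=f(bc)$ with $a<b<c$, then $b$ first differs from $a$ and from $c$ in the same position. In that position $b$ would have the letter $1$, because $a<b$, and the letter $0$, because $b<c$.

\begin{remark}[The conjecture already fails]\label{rem:first}
Take $r=\lceil\log_2 n\rceil+1$ and $q=2r-1$. Then $2^r\ge2n$, and Lemma~\ref{lem:binary} with Proposition~\ref{prop:reduction} gives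
\[
\chi(\mathcal M(K_{2n}))\le2(2r-1)=4\lceil\log_2n\rceil+2 .
\]
For $22\le n\le32$ the right side is $22<n+1$. If $n>32$, then $k=\lceil\log_2n\rceil\ge6$ and $4k+2\le2^{k-1}<n$. Here the first inequality holds for $k=6$, and when $k$ grows by $1$ its left side grows by $4$ while its right side doubles. So the conjecture fails for all $n\ge22$. The next two sections lower the bound further and reach $n=16$.
\end{remark}

\section{Four blocks instead of two}\label{sec:four}

Over $\mathbb Z_{2m}$ the binary labeling reaches $2^m$ points (take $r=m$). We now double this. For $m=1$ this means labeling four points over $\mathbb Z_2$. The binary scheme fails to do so, as Example~\ref{ex:four} shows, but another labeling works, and we can find it by hand. Condition (G1) for the triples $123,124,134,234$ says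
\[
f(12)\ne f(23),\quad f(12)\ne f(24),\quad f(13)\ne f(34),\quad f(23)\ne f(34).
\]
With two values available and $f(12)=0$, this forces $f(23)=f(24)=1$, then $f(34)=0$, then $f(13)=1$. Condition (G2), $f(12)+f(34)\ne f(14)+f(23)$, becomes $0\ne f(14)+1$ and forces $f(14)=0$. Hence
\begin{equation}\label{eq:pattern}
f(12)=f(34)=f(14)=0,\qquad f(13)=f(23)=f(24)=1
\end{equation}
is good, and it is the only good labeling with $f(12)=0$.

To use this pattern in $\mathbb Z_{2m}$, replace $\mathbb Z_2$ by the subgroup $E=\{0,m\}$ and blow up each of the four points to a binary block whose labels avoid $E$; see Figure~\ref{fig:blocks}. That $E$ is a subgroup keeps the labels between blocks from interfering with those inside.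

\begin{figure}[ht]
\centering
\begin{tikzpicture}[block/.style={circle,draw,thick,minimum size=10mm}]
\node[block] (X1) at (0,0) {$X_1$};
\node[block] (X2) at (2.6,0) {$X_2$};
\node[block] (X3) at (5.2,0) {$X_3$};
\node[block] (X4) at (7.8,0) {$X_4$};
\draw[thick] (X1) -- (X2);
\draw[thick,dashed] (X2) -- (X3);
\draw[thick] (X3) -- (X4);
\draw[thick,dashed] (X1) to[bend left=40] (X3);
\draw[thick,dashed] (X2) to[bend left=40] (X4);
\draw[thick] (X1) to[bend right=30] (X4);
\end{tikzpicture}
\caption{A labeling with values in $\mathbb Z_{2m}$. The blocks $X_1<X_2<X_3<X_4$ are ordered from left to right, each with $2^{m-1}$ points and with labels from $\{1,\dots,m-1\}$ inside. All pairs between two blocks have the label $0$ (solid line) or the label $m$ (dashed line).}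
\label{fig:blocks}
\end{figure}

\begin{lemma}[Four blocks]\label{lem:four}
For $m\ge1$ there is a good labeling of $2^{m+1}$ points with values in $[0,m]\subseteq\mathbb Z_{2m}$.
\end{lemma}

\begin{proof}
Let $V=[1,m-1]$ and $E=\{0,m\}$. Then $E$ is a subgroup of $\mathbb Z_{2m}$ and $V\cap E=\emptyset$. By Lemma~\ref{lem:binary} with $u=1$, $r=m-1$ and $q=2m$, there is a good labeling of $2^{m-1}$ points with values in $V$. Take four copies $X_1<X_2<X_3<X_4$ of it, and give all pairs between $X_i$ and $X_j$ the label $g_{ij}$, where
\[
g_{12}=g_{34}=g_{14}=0,\qquad g_{13}=g_{23}=g_{24}=m .
\]

\emph{Condition} (G1) \emph{for $a<b<c$.} If all three points lie in one block, it is given. If exactly two lie in a common block, these are $a,b$ or $b,c$, so one of $f(ab),f(bc)$ lies in $V$ and the other in $E$. If they lie in distinct blocks $X_i,X_j,X_k$ with $i<j<k$, we need $g_{ij}\ne g_{jk}$. For $(i,j,k)=(1,2,3),(1,2,4),(1,3,4),(2,3,4)$ the pairs $(g_{ij},g_{jk})$ are $(0,m),(0,m),(m,0),(m,0)$.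

\emph{Condition} (G2) \emph{for $a<b<c<d$.} We distinguish how the four points are distributed over the blocks.
\begin{itemize}
\item All in one block: given.
\item Three in one block, one in another: if $a,b,c\in X_i$ and $d\in X_j$, the claim is $f(ab)+g_{ij}\ne g_{ij}+f(bc)$, which is (G1) in $X_i$. If $a\in X_i$ and $b,c,d\in X_j$, the claim is $g_{ij}+f(cd)\ne g_{ij}+f(bc)$, which is (G1) in $X_j$.
\item $a,b\in X_i$ and $c,d\in X_j$ with $i<j$: the left side lies in $V+V$, so it is represented by an integer between $2$ and $2m-2$ and is nonzero. The right side is $2g_{ij}=0$.
\item Exactly two of the points in a common block, the other two in two further blocks: the two points in the common block are consecutive among $a,b,c,d$, so they form one of the pairs $ab,bc,cd$. The label $v$ of this pair lies in $V$. The other three labels occurring in (G2) belong to pairs between blocks and lie in $E$. Since $E$ is a subgroup, the difference of the two sides lies in $v+E$ or in $-v+E$. It is nonzero because $v\notin E$.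
\item Four distinct blocks: the left side is $g_{12}+g_{34}=0$ and the right side is $g_{14}+g_{23}=m\ne0$. \qedhere
\end{itemize}
\end{proof}

\section{Using the remaining residues}\label{sec:leftover}

The labeling of Lemma~\ref{lem:four} uses only the residues $0,\dots,m$. The other residues of $\mathbb Z_{2m}$ are $-1,-2,\dots,-(m-1)$. We use them one after another, in this order, as gluing labels. At the moment when $g=-s$ is used, the large block $L$ on the left has values in $[-s+1,m]$. Suppose the new block $R$ on the right has values in $[-s+1,t]$. Then a value from $L$ plus a value from $R$, minus $2g$, is represented by an integer between $2$ and $m+t+2s$. We want it to be nonzero modulo $2m$, and for this it suffices that $m+t+2s\le2m-1$. The largest $t$ satisfying this inequality is $t=m-1-2s$. This leaves $m-1-s$ labels for $R$, which we make a binary block.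

\begin{lemma}\label{lem:five}
For $m\ge1$ there is a good labeling of $5\cdot2^{m-1}-1$ points with values in $\mathbb Z_{2m}$.
\end{lemma}

\begin{proof}
We construct, for $s=0,1,\dots,m-1$, an ordered set $Y_s$ with a good labeling whose values lie in $[-s,m]$. The set $Y_0$, with $2^{m+1}$ points, is given by Lemma~\ref{lem:four}. Let $1\le s\le m-1$ and suppose $Y_{s-1}$ has been constructed, with values in $[-s+1,m]$. Let
\[
I_s=[-s+1,\ m-1-2s],
\]
which consists of $m-1-s\ge0$ consecutive residues. By Lemma~\ref{lem:binary} with $u=-s+1$, $r=m-1-s$ and $q=2m$ (note $2(r-1)<2m$) there is a good labeling of a set $Z_s$ of $2^{m-1-s}$ points with values in $I_s$. Glue $L=Y_{s-1}$ and $R=Z_s$ with $g=-s$. The hypotheses of Lemma~\ref{lem:glue} hold: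
\begin{itemize}
\item The integers $-s,-s+1,\dots,m$ are $m+s+1\le2m$ consecutive integers, so they are distinct modulo $2m$, and $-s\notin[-s+1,m]$.
\item Since $I_s\subseteq[-s+1,m]$, also $-s\notin I_s$.
\item For integers $x\in\{-s+1,\dots,m\}$ and $y\in\{-s+1,\dots,m-1-2s\}$ we have $2\le x+y+2s\le2m-1$, so $x+y\not\equiv-2s=2g\pmod{2m}$.
\end{itemize}
The resulting set $Y_s=Y_{s-1}\cup Z_s$ has values in $[-s,m]$. Finally,
\[
|Y_{m-1}|=2^{m+1}+\sum_{s=1}^{m-1}2^{m-1-s}=2^{m+1}+2^{m-1}-1=5\cdot2^{m-1}-1. \qedhere
\]
\end{proof}

\begin{example}
For $m=4$ the construction starts with $32$ points and glues on binary blocks of $4$, $2$ and $1$ points with the labels $-1$, $-2$ and $-3$. It gives a good labeling of $39$ points in $\mathbb Z_8$, hence a proper coloring of $\mathcal M(K_{40})$ with $16$ colors.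
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:log}]
If $2n\le5\cdot2^{m-1}$, then Lemma~\ref{lem:five} provides a good labeling of at least $2n-1$ points with values in $\mathbb Z_{2m}$. Proposition~\ref{prop:reduction} gives $\chi(\mathcal M(K_{2n}))\le2\cdot2m=4m$. The condition $2n\le5\cdot2^{m-1}$ means $m\ge\log_2(4n/5)$. Since $4n/5>1$ for $n\ge2$, the least integer $m$ satisfying it is $\lceil\log_2(4n/5)\rceil\ge1$. So the two forms of the statement are equivalent.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:disproof}]
For $16\le n\le20$ take $m=4$ in Theorem~\ref{thm:log}, which is allowed because $2n\le40$. Then $\chi(\mathcal M(K_{2n}))\le16<17\le n+1$.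

Let $n>20$, and let $m$ be least with $n\le5\cdot2^{m-2}$. Then $m\ge5$, and $n>5\cdot2^{m-3}$ by minimality. Moreover $5\cdot2^{m-3}\ge4m$ for all $m\ge5$: equality holds at $m=5$, and each time $m$ grows by $1$ the left side doubles while the right side grows by $4$. Hence
\[
\chi(\mathcal M(K_{2n}))\le4m\le5\cdot2^{m-3}<n<n+1. \qedhere
\]
\end{proof}

\section{The limit of the method}\label{sec:limit}

Condition (G1) alone bounds the number of points: it forces the sets of labels from each point to the points after it to be distinct.

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
Let $c_f$ be proper. By Proposition~\ref{prop:reduction} there is a good labeling $f'$ of a set $X$ of $2n-1$ points with values in $A$. For $b\in X$ let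
\[
O(b)=\{f'(bc): c\in X,\ b<c\}\subseteq A .
\]
Let $b<c$ in $X$. Then $f'(bc)\in O(b)$. On the other hand $f'(bc)\notin O(c)$, because $f'(bc)\ne f'(cd)$ for all $d>c$ by (G1). So the sets $O(b)$, $b\in X$, are distinct subsets of $A$. Therefore $2n-1\le2^{|A|}$, that is, $|A|\ge\log_2(2n-1)$.

The palette $\mathbb Z_2\times A$ thus has at least $2\log_2(2n-1)$ elements. The colorings constructed for Theorem~\ref{thm:log}, with $m=\lceil\log_2(4n/5)\rceil$, are of the form \eqref{eq:coloring} and have a palette of $4\lceil\log_2(4n/5)\rceil$ elements. Both bounds are of order $\log n$.
\end{proof}

\begin{remark}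
The sets $O(b)$ are subsets of the set of values actually used. So a good labeling of $2^r$ points uses at least $r$ values, and the binary labeling, which uses at most $r$, is optimal in this respect. A factor of about $2$, as between the two bounds of Theorem~\ref{thm:limit}, is already visible in the binary labeling: because of (G2), the proof of Lemma~\ref{lem:binary} takes a group of order at least $2r-1$ for $r$ values.
\end{remark}

\section{The cases \texorpdfstring{$n=2$}{n=2} and \texorpdfstring{$n=3$}{n=3}}\label{sec:small}

The graph $\mathcal M(K_4)$ is a triangle, so its chromatic number is $3$. For $K_6$ we first describe when two matchings are \emph{not} adjacent.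

There are $15$ perfect matchings of $K_6$. Two distinct ones cannot share two edges, since the third edge would then be determined. If they share exactly one edge, their symmetric difference is a $4$-cycle on the other four vertices, so they are adjacent. If they are disjoint, their union is a $2$-regular graph on six vertices whose cycles have even length at least $4$, hence a $6$-cycle, and they are not adjacent. Each matching has $3\cdot2=6$ neighbors, so it is disjoint from the other $15-1-6=8$ matchings.

A \emph{$1$-factorization} of $K_6$ is a set of five pairwise disjoint perfect matchings; these cover each of the $15$ edges exactly once.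

\begin{lemma}\label{lem:fact}
Every two disjoint perfect matchings of $K_6$ lie in exactly one $1$-factorization. There are six $1$-factorizations, every perfect matching lies in exactly two of them, and any two distinct $1$-factorizations share exactly one matching.
\end{lemma}

\begin{proof}
Let the union of two disjoint matchings be the $6$-cycle $123456$. The remaining nine edges form a prism with triangles $135$ and $246$ and rungs $14,25,36$. The vertices of a triangle that are not covered by rungs are matched with each other, so a perfect matching of the prism uses an odd number of rungs. With three rungs it is $\{14,25,36\}$. With one rung it is one of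
\[
\{14,35,26\},\qquad\{25,13,46\},\qquad\{36,15,24\}.
\]
A partition of the prism into three perfect matchings cannot contain $\{14,25,36\}$, because the remaining two triangles have no perfect matching. So it must consist of the other three matchings, which indeed partition the nine edges. This proves the first claim. It also shows that two distinct $1$-factorizations share at most one matching.

Fix a matching $M$. Each of the $8$ matchings disjoint from $M$ lies with $M$ in exactly one $1$-factorization, and each $1$-factorization containing $M$ contains four of them. So $M$ lies in $8/4=2$ factorizations. Counting incidences, there are $15\cdot2/5=6$ factorizations.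

Fix a factorization $F$. Each of its five matchings lies in exactly one other factorization, and each of the five other factorizations contains at most one matching of $F$. Hence each of them contains exactly one.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
The case $n=2$ is settled above.

\emph{$\mathcal M(K_6)$ is not $3$-colorable.} For each edge $e$ of $K_6$, the three matchings containing $e$ form a triangle in $\mathcal M(K_6)$. In a proper $3$-coloring each color class therefore contains exactly one matching through each edge, so it is a $1$-factorization. Two different color classes would be two $1$-factorizations with no common matching, contrary to Lemma~\ref{lem:fact}.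

\emph{$\mathcal M(K_6)$ is $4$-colorable.} Number the $1$-factorizations $1,\dots,6$ and assign to each matching the pair of numbers of the factorizations containing it. Color the matching by $1$ if its pair contains $1$; otherwise by $2$ if the pair contains $2$; otherwise by $3$ if the pair contains $3$; and otherwise by $4$, in which case the pair lies in $\{4,5,6\}$. Two pairs of the same color intersect. So two distinct matchings of the same color lie in a common $1$-factorization, hence are disjoint and not adjacent.

\emph{Lower bound for $n\ge3$.} Fix $n-3$ disjoint edges of $K_{2n}$. Adding them to each perfect matching of the remaining $K_6$ embeds $\mathcal M(K_6)$ in $\mathcal M(K_{2n})$ as a subgraph, so $\chi(\mathcal M(K_{2n}))\ge4$.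
\end{proof}

\begin{thebibliography}{1}
\bibitem{flip}
\emph{On the Chromatic Number of some Flip Graphs},
\url{https://dmtcs.episciences.org/460/pdf}.
\end{thebibliography}

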